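\title{Modular Towers with local points at every level\\ and no g-$p'$ cusps}


\begin{abstract}
A Modular Tower is a projective system of reduced Hurwitz spaces attached to a finite group $G$, a prime $p$ and four conjugacy classes of elements of order prime to $p$. It has been asked whether a component branch with $K$ points at each level, $K\ne\mathbb C$ a completion of a number field, must be the image of a g-$p'$ cusp branch. We show that the answer is no: it fails for $K=\mathbb R$ and every odd $p$, and, for all pairs of distinct primes $p,\ell$, over suitable finite extensions of $\mathbb Q_\ell$. In the counterexamples $G$ is a group of affine maps of a vector space in characteristic $p$, and a fixed point argument excludes g-$p'$ cusps already at level~$0$. For $p=2$, $K=\mathbb R$ and real points on the inner (unreduced) spaces, we prove that the answer is yes.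
\end{abstract}


\section{Introduction}

\subsection{Modular Towers}
Let $p$ be a prime and $G$ a finite group with $p\mid |G|$. We assume that $G$ is \emph{$p$-perfect} (it has no surjection onto $\mathbb Z/p$) and centerless. Let $\mathbf C=(C_1,C_2,C_3,C_4)$ be non-trivial conjugacy classes of $G$ consisting of \emph{$p'$ elements}, that is, elements of order prime to $p$. For a finite group $H$ with classes $\mathbf C$, the \emph{Nielsen class} $\mathrm{Ni}(H,\mathbf C)$ is the set of $\mathbf g=(g_1,\dots,g_4)\in H^4$ such that
\[
\langle g_1,g_2,g_3,g_4\rangle=H,\qquad g_1g_2g_3g_4=1,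
\]
and the $g_i$ lie in the classes of $\mathbf C$ in some order, with multiplicity. We assume $\mathrm{Ni}(G,\mathbf C)\neq\emptyset$ and write $\mathrm{Ni}(H,\mathbf C)^{\rm in}=\mathrm{Ni}(H,\mathbf C)/\mathrm{Inn}(H)$. By Riemann's existence theorem the elements of $\mathrm{Ni}(H,\mathbf C)^{\rm in}$ correspond to the isomorphism classes of connected $H$-covers of the sphere with four given branch points and local monodromy in $\mathbf C$.

Let ${}_p\tilde G\to G$ be the universal $p$-Frattini cover. Put $\ker_0=\ker({}_p\tilde G\to G)$, $\ker_{k+1}=\ker_k^p[\ker_k,\ker_k]$ and $G_k={}_p\tilde G/\ker_k$, so that $G_0=G$. The classes $\mathbf C$ lift uniquely to classes of $p'$ elements of every $G_k$, again denoted $\mathbf C$. So as $k$ grows the $p$-part of the group grows, while the branching stays the same.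

The Hurwitz braid group $H_4=\langle q_1,q_2,q_3\rangle$ acts on $\mathrm{Ni}(G_k,\mathbf C)^{\rm in}$, where $q_i$ sends $(\dots,g_i,g_{i+1},\dots)$ to $(\dots,g_ig_{i+1}g_i^{-1},g_i,\dots)$. \emph{Reduced} equivalence is the further quotient by $\mathcal Q''=\langle (q_1q_2q_3)^2,q_1q_3^{-1}\rangle$. Let $\mathcal H(G_k,\mathbf C)^{\rm in}$ be the inner Hurwitz space, $\mathcal H(G_k,\mathbf C)^{\rm in,rd}$ the reduced one, which is a cover of the $j$-line, and $\bar{\mathcal H}(G_k,\mathbf C)^{\rm in,rd}$ its completion over $\mathbb P^1_j$. These spaces and the maps between levels have standard models over the field of rationality $\mathbb Q_{G,\mathbf C}\subset\bar{\mathbb Q}$ of $\mathbf C$. Geometric components correspond to braid orbits on $\mathrm{Ni}(G_k,\mathbf C)^{\rm in}$. \emph{Cusps}, the points over $j=\infty$, correspond to $\langle q_2,\mathcal Q''\rangle$-orbits on $\mathrm{Ni}(G_k,\mathbf C)^{\rm in}$, and a cusp lies on the component given by the braid orbit containing it. The projective system of these spaces is the \emph{Modular Tower} (MT) of $(G,\mathbf C,p)$.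

A \emph{component branch} is a projective sequence $B'=\{\bar{\mathcal H}'_k\}_{k\ge0}$ of geometric components, $\bar{\mathcal H}'_k\subset\bar{\mathcal H}(G_k,\mathbf C)^{\rm in,rd}$. A \emph{cusp branch} is a projective sequence $\{\bar{\mathbf p}_k\}_{k\ge0}$ of geometric points over $j=\infty$; it \emph{has image} $B'$ if $\bar{\mathbf p}_k\in\bar{\mathcal H}'_k$ for all $k$.

A cusp is a \emph{g-$p'$ cusp} if some representative $(g_1,g_2,g_3,g_4)$ has both $\langle g_2,g_3\rangle$ and $\langle g_1,g_4\rangle$ of order prime to $p$. A \emph{g-$p'$ cusp branch} is a cusp branch all of whose cusps are g-$p'$ cusps. The \emph{Harbater--Mumford} (H-M) cusps, those with a representative $(a,b,b^{-1},a^{-1})$, are g-$p'$ cusps, since $\langle a\rangle$ and $\langle b\rangle$ are cyclic $p'$-groups.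

\subsection{The question}
A g-$p'$ cusp at level $0$ always lifts to a g-$p'$ cusp branch (Remark~\ref{rem:lift}); so such cusps are a purely group-theoretic reason for an infinite component branch to exist. Arithmetic gives another kind of reason. Let $K$ be the completion of a number field at a place, $K\ne\mathbb C$; so $K=\mathbb R$ or $K$ is finite over some $\mathbb Q_\ell$. Fix $\bar{\mathbb Q}\hookrightarrow\bar K$ with $\mathbb Q_{G,\mathbf C}\subset K$. We say that $B'$ \emph{has $K$ points at each level} if for every $k$ there is a $K$-rational point of $\mathcal H(G_k,\mathbf C)^{\rm in,rd}$, not a cusp, on $\bar{\mathcal H}'_k$. (For number fields $K$ this is expected, by the Main Conjecture on Modular Towers, never to happen; hence the restriction to local fields.) Is the first reason behind the second?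

\begin{quote}
\textbf{Question} (Conjecture 1 of \cite{London5}). \emph{If a component branch of a MT has $K$ points at each level, is it the image of a g-$p'$ cusp branch?}
\end{quote}

One may well guess yes. If $p=2$ and there are $\mathbb R$ points at each level of a MT, then there is an H-M cusp branch defining a component branch with a projective sequence of $\mathbb R$ components \cite[\S6.1]{BFr02}.

\subsection{Results}
The answer to the question is no.

\begin{theorem}\label{thm:A}
Let $p$ be any odd prime. There are $(G,\mathbf C)$ as above and a component branch $B'$ of the MT having $\mathbb R$ points at each level, although no cusp of $\bar{\mathcal H}(G,\mathbf C)^{\rm in,rd}$ is a g-$p'$ cusp. So $B'$ is not the image of a g-$p'$ cusp branch.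
\end{theorem}

Explicitly, let $m\ge5$ be any prime different from $p$, let $\zeta\in\bar{\mathbb F}_p$ be a primitive $m$-th root of unity, $\mathbb F_q=\mathbb F_p(\zeta)$, and let $D_m$ be the dihedral group of order $2m$. One may take $G=\mathbb F_q^2\rtimes(\mathbb Z/m\times D_m)$, generated by the translations of $\mathbb F_q^2$, the scalar $\zeta$, the matrix $\mathrm{diag}(\zeta,\zeta^{-1})$ and the coordinate swap $\sigma$; the classes are those of $\zeta\sigma$, $\zeta^{-1}\sigma$, $\mathrm{diag}(\zeta,\zeta^{-1})$, $\mathrm{diag}(\zeta^2,\zeta^{-2})$.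

\begin{theorem}\label{thm:B}
Let $p\neq\ell$ be any two distinct primes. There are $(G,\mathbf C)$ as above, a finite extension $K/\mathbb Q_\ell$, and a component branch with $K$ points at each level, although level $0$ has no g-$p'$ cusp. For $p$ odd and $\ell=2$ the same $(G,\mathbf C)$ serves in Theorems~\ref{thm:A} and~\ref{thm:B}.
\end{theorem}

\begin{theorem}\label{thm:C}
Let $p=2$, $K=\mathbb R$, and let $B'=\{\bar{\mathcal H}'_k\}$ be a component branch. If for every $k$ the component of $\mathcal H(G_k,\mathbf C)^{\rm in}$ over $\bar{\mathcal H}'_k$ contains an $\mathbb R$ point, then $B'$ is the image of an H-M cusp branch.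
\end{theorem}

The real points in Theorem~\ref{thm:A} also come from the inner spaces, so Theorem~\ref{thm:C} extends to no odd $p$. We do not decide the case of $K/\mathbb Q_p$ finite, nor the case $p=2$, $K=\mathbb R$ when the $\mathbb R$ points exist only on the reduced spaces.

\subsection{The ideas}\label{sec:ideas}
\emph{No g-$p'$ cusps.} Let $G=V\rtimes H$ act on a vector space $V$ in characteristic $p$ by affine maps, with $H$ a $p'$-group of linear maps. Every $p'$-subgroup fixes a point of $V$. If $g_2g_3=(g_4g_1)^{-1}$ has only one fixed point, then $\langle g_2,g_3\rangle$ and $\langle g_1,g_4\rangle$, if both $p'$, fix that same point, and so does the group they generate, which is $G$. This is absurd, since $G$ contains the translations. We choose the classes so that $g_2g_3$ \emph{always} has just one fixed point.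

\emph{Real points.} A $G_k$-cover defined over $\mathbb R$, together with its group action, comes with an element $h\in G_k$, $h^2=1$, describing complex conjugation over a real base point. For $p=2$ a compatible system of such $h$ is an element of order at most $2$ of ${}_2\tilde G$, which has no involution; so $h=1$, and this forces the H-M shape. For odd $p$ there is no such constraint, and a parity argument helps. The lifts of a Nielsen class representative from level $k$ to level $k+1$, up to conjugation by the kernel, number zero or a power of $p$. If the representative is symmetric under a suitable real structure, the symmetry rules out zero. So the number is odd, and complex conjugation, acting on the lifts as an involution, fixes one. In this way a real cover at level $0$ extends to all levels.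

\emph{$\ell$-adic points.} A g-$p'$ cusp writes $G$ as generated by two $p'$-subgroups that share the element $g_2g_3$; $p'$-subgroups lift to all levels. We use \emph{three} $p'$-subgroups with a common subgroup of order $\ell$, realize each by an explicit cover, and glue by rigid geometry. We glue over circles on which all covers are induced from one and the same connected $C_\ell$-cover. This uses that $\ell$ is the residue characteristic: the $C_\ell$-cover is connected over the circles although it is unramified over the discs that they bound.

Section~\ref{sec:facts} collects standard facts, Section~\ref{sec:groups} constructs the groups, and Sections~\ref{sec:real}, \ref{sec:two}, \ref{sec:ladic} prove Theorems~\ref{thm:A}, \ref{thm:C}, \ref{thm:B}.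

\section{Standard facts and conventions}\label{sec:facts}

\subsection{The groups $G_k$}
The group ${}_p\tilde G$ is a finitely generated profinite group, $\ker_0$ is a pro-$p$ group contained in the Frattini subgroup of ${}_p\tilde G$, and the $p$-Sylow subgroups of ${}_p\tilde G$ are free pro-$p$, hence torsion-free; see the chapter on projective groups and Frattini covers in \cite{FJ}. Being of finite index in ${}_p\tilde G$, the pro-$p$ group $\ker_0$ is finitely generated. Hence $\bigcap_k\ker_k=1$, and
\[
M_k:=\ker(G_{k+1}\to G_k)
\]
is a finite elementary abelian $p$-group. We write it additively when we regard it as a $G_k$-module by conjugation. A maximal subgroup of $G_{k+1}$ not containing $M_k$ would pull back to a maximal open subgroup of ${}_p\tilde G$ not containing $\ker_k$, hence not containing $\ker_0\supset\ker_k$. So $M_k$ lies in the Frattini subgroup of $G_{k+1}$, and: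
\begin{itemize}
\item[\textbf{(Fr)}] A subset of $G_{k+1}$ whose image generates $G_k$ generates $G_{k+1}$.
\end{itemize}
The Schur--Zassenhaus theorem says that an extension of a finite $p'$-group $A$ by a finite $p$-group $M$ splits, and that its complements are conjugate under $M$. Applied to $A\times_{G_k}G_{k+1}$ it gives:
\begin{itemize}
\item[\textbf{(SZ)}] If $A$ is a finite $p'$-group, every homomorphism $A\to G_k$ lifts to a homomorphism $A\to G_{k+1}$, and any two lifts are conjugate by an element of $M_k$.
\end{itemize}
A $p'$ element of $G_{k+1}$ over $g\in G_k$ has the same order as $g$, because a power of it lying in the $p$-group $M_k$ is trivial. So (SZ) for $A=\langle g\rangle$ shows that a $p'$ element $g$ of $G_k$ has $p'$ lifts to $G_{k+1}$ and that they form one $M_k$-conjugacy class. This is why classes of $p'$ elements lift uniquely.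

\begin{remark}[g-$p'$ cusps lift]\label{rem:lift}
Let $\mathbf g\in\mathrm{Ni}(G_k,\mathbf C)$ be such that $A=\langle g_2,g_3\rangle$ and $B=\langle g_1,g_4\rangle$ are $p'$-groups. They share $z=g_2g_3=(g_4g_1)^{-1}$. Lift the inclusions of $A$ and $B$ to $G_{k+1}$ by (SZ). On $\langle z\rangle$ the two lifts are $M_k$-conjugate, so after conjugating one of them by an element of $M_k$ they agree on $z$. The lifted elements $\tilde g_i$ are $p'$ elements, so they lie in the lifted classes. They satisfy $\tilde g_2\tilde g_3=(\tilde g_4\tilde g_1)^{-1}$, that is, $\tilde g_1\tilde g_2\tilde g_3\tilde g_4=1$, and they generate $G_{k+1}$ by (Fr). So a g-$p'$ cusp at level $k$ lifts to one at level $k+1$, and by induction to all higher levels.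
\end{remark}

\subsection{Points of Hurwitz spaces}\label{sec:moduli}
Geometric points of $\mathcal H(G_k,\mathbf C)^{\rm in}$ are isomorphism classes of connected $G_k$-covers of $\mathbb P^1$ with four branch points and canonical inertia classes $\mathbf C$. Here the \emph{canonical generator} at a point of ramification index $e$ is the element $g$ of the stabilizer with $g^*\pi=\pi\circ g\equiv e^{2\pi i/e}\pi \bmod \pi^2$ for a uniformizer $\pi$; the root of unity is taken in $\bar{\mathbb Q}$ and carried to $\bar K$. (The opposite convention inverts all classes. In the construction of Section~\ref{sec:real} the classes are closed under inversion, and in Section~\ref{sec:ladic} one would replace $\xi$ by $\xi^{-1}$ throughout; so the choice does not matter.) Galois acts on the points of the standard model by conjugating $G_k$-covers. Hence a geometrically connected $G_k$-cover of $\mathbb P^1_K$, with $G_k$ acting over $K$, four branch points and canonical inertia classes $\mathbf C$, gives a $K$-point of $\mathcal H(G_k,\mathbf C)^{\rm in}$ and so a non-cusp $K$-point of $\mathcal H(G_k,\mathbf C)^{\rm in,rd}$.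 Covers compatible in $k$ give compatible points; then the components through these points form a component branch with $K$ points at each level.

\subsection{Loops}\label{sec:loops}
Paths compose from left to right. Let $\mathcal D\subset\mathbb P^1(\mathbb C)$ be a set of four points, $U=\mathbb P^1\setminus\mathcal D$ and $z_0\in U$. Then $\pi_1(U,z_0)$ acts from the left on the universal cover $\tilde U$: fixing $\tilde z_0$ over $z_0$, we let $\gamma$ be the deck transformation that sends $\tilde z_0$ to the endpoint of the lift of $\gamma$ from $\tilde z_0$. A surjection $\psi:\pi_1(U,z_0)\to G_k$ gives the connected $G_k$-cover $\tilde U/\ker\psi$ of $U$, and the canonical inertia class at $d\in\mathcal D$ is the class of $\psi(\gamma)$ for $\gamma$ freely homotopic to a small counterclockwise circle around $d$. \emph{Classical generators} are loops around the four points, counterclockwise, built from arcs that start at $z_0$ and are otherwise disjoint, ordered by their directions at $z_0$ so that their product is $1$. Any two systems differ by the braid action and an inner automorphism, so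 the braid orbit of $\psi(\text{classical generators})$ in $\mathrm{Ni}(G_k,\mathbf C)^{\rm in}$ depends only on the cover; it is the orbit of the component on which the cover lies.

\section{Affine groups without g-$p'$ cusps}\label{sec:groups}

\subsection{An example by hand}\label{sec:example}
Let $p=11$, $V=\mathbb F_{11}^2$. The number $3$ has order $5$ in $\mathbb F_{11}^*$, with powers $1,3,9,5,4$. Let $G$ be the group of affine maps of $V$ whose linear part lies in the group of order $50$ generated by $3I$, $\mathrm{diag}(3,4)$ and the swap of coordinates; so $|G|=121\cdot50$. Consider the maps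
\begin{align*}
t_1(x,y)&=(9y-1,\,3x-4),& t_2(x,y)&=(9x+6,\,5y+7),\\
t_3(x,y)&=(5y,\,4x),& t_4(x,y)&=(3x+1,\,4y-1).
\end{align*}
They generate $G$, as Lemma~\ref{lem:level0} will show. Composing (right factor first) one finds
\[
t_3t_4(x,y)=(9y-5,\,x+4),\qquad t_2t_3t_4(x,y)=(4y+5,\,5x+5),
\]
and so $t_1t_2t_3t_4(x,y)=(9(5x+5)-1,\,3(4y+5)-4)=(x,y)$. Each $t_i$ has exactly one fixed point: $(1,-1)$, $(2,1)$, $(0,0)$ and $(5,4)$, respectively.

Suppose that $\langle t_2,t_3\rangle$ and $\langle t_1,t_4\rangle$ both had order prime to $11$. Each would fix a point of $V$: the average of an orbit. Both points are fixed by $t_2t_3=(t_4t_1)^{-1}$. But $t_2t_3(x,y)=(y+6,\,9x+7)$ fixes only $(8,2)$. So all $t_i$ would fix $(8,2)$, which they do not. For a single tuple this is a roundabout argument, since $t_2$ and $t_3$ visibly have no common fixed point. Its virtue is that it works for \emph{all} members of the Nielsen class of $(t_1,\dots,t_4)$.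

The tuple has a second property. The map $h(x,y)=(y+1,x-1)$ is an involution in $G$, and
\[
ht_1h^{-1}=t_3^{-1},\qquad ht_3h^{-1}=t_1^{-1},\qquad ht_4h^{-1}=t_4^{-1},\qquad ht_2h^{-1}=t_2^{-1}.
\]
For instance $ht_4h^{-1}(x,y)=h(3y+4,4x-5)=(4x-4,3y+3)=t_4^{-1}(x,y)$. In Section~\ref{sec:real} this symmetry becomes a real structure on the $G$-cover described by the tuple.

\subsection{The groups and classes}\label{sec:construction}
Let $p\ne\ell$ be primes. Choose a prime $m\equiv1\bmod\ell$ with $m\ne p$ and $m\ge5$. Let $u$ be an integer, $1<u<m$, of order $\ell$ modulo $m$. Since $(u-1)\sum_{i=0}^{\ell-1}u^i=u^\ell-1\equiv0$ and $u\not\equiv1$, we have $\sum_{i=0}^{\ell-1}u^i\equiv0\bmod m$. Let $\zeta\in\bar{\mathbb F}_p$ be a primitive $m$-th root of $1$, $\mathbb F_q=\mathbb F_p(\zeta)$, and let $V=\mathbb F_q^\ell$ have basis $e_i$, $i\in\mathbb Z/\ell$. Put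
\[
D(b)e_i=\zeta^{bu^i}e_i\ (b\in\mathbb Z/m),\qquad \sigma e_i=e_{i-1},\qquad\text{so that}\quad \sigma D(b)\sigma^{-1}=D(ub),
\]
\[
H=\langle\zeta I\rangle\times\bigl(\langle D(1)\rangle\rtimes\langle\sigma\rangle\bigr),\qquad G=V\rtimes H .
\]
The product is direct, because $D(b)\sigma^i$ is scalar only if $\sigma^i=1$ and $b(u-1)=0$, i.e.\ only if it is $1$. So $|H|=\ell m^2$ is prime to $p$. We let $G$ act on $V$ by affine maps: $(v,L)$ denotes $w\mapsto Lw+v$, and $L$ is its \emph{linear part}.

Fix $a\in\mathbb Z/m$ with
\begin{equation}\label{eq:a}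
a\neq0,\qquad a\notin-\langle u\rangle .
\end{equation}
For $\ell=2$ we have $u\equiv-1$ and $-\langle u\rangle=\{\pm1\}$; we take $a=2$, which is allowed since $m\ge5$. For $\ell$ odd we take $a=1$: the group $\langle u\rangle$ has odd order and so does not contain $-1$. Let $C_1,C_2,C_3,C_4$ be the classes in $G$ of
\[
\zeta\sigma,\qquad \zeta^{-1}\sigma^{-1},\qquad D(1),\qquad D(a).
\]
They consist of non-trivial elements of order dividing $m\ell$, hence of $p'$ elements. The example above is the case $p=11$, $\ell=2$, $m=5$, $\zeta=3$.

\begin{lemma}\label{lem:setup}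
$V$ is an irreducible $\mathbb F_p[H]$-module, and $G$ is $p$-perfect and centerless with $p\mid|G|$.
\end{lemma}
\begin{proof}
A submodule is an $\mathbb F_q$-subspace because $\zeta I\in H$. The eigenvalues $\zeta^{u^i}$ of $D(1)$ are distinct, so the submodule is a sum of coordinate lines, and $\sigma$ permutes these transitively. A homomorphism $G\to\mathbb Z/p$ restricts to a functional $\varphi$ on $V$ with $\varphi(\zeta v)=\varphi(v)$; as $\zeta-1$ is invertible, $\varphi=0$. So the homomorphism factors through $H$, of order prime to $p$, and is trivial. A central element commutes with all translations, so it has linear part $1$ and lies in $V^H\subset V^{\zeta I}=0$. Clearly $p\mid|V|$.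
\end{proof}

\begin{lemma}\label{lem:fix}
\emph{(i)} Every $p'$-subgroup of $G$ fixes a point of $V$. \emph{(ii)} If the linear parts of a subset $S\subset G$ generate $H$ and the elements of $S$ have no common fixed point in $V$, then $S$ generates $G$.
\end{lemma}
\begin{proof}
(i) The average of an orbit makes sense, as the order of the subgroup is invertible in $\mathbb F_p$, and it is fixed, as affine maps preserve averages. (ii) Let $\Pi=\langle S\rangle$. Since $\Pi\to H$ is onto and $V$ is abelian, $\Pi\cap V$ is an $H$-submodule of $V$, hence $0$ or $V$. If it were $0$, then $\Pi\cong H$ would be a $p'$-group and would fix a point by (i). So $\Pi\supset V$ and $\Pi=G$.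
\end{proof}

\begin{lemma}\label{lem:eigen}
\emph{(i)} The matrices $\zeta D(b)\sigma$ and $\zeta^{-1}D(b)\sigma^{-1}$, for any $b$, and $D(b)$, for $b\ne0$, do not have the eigenvalue $1$.
\emph{(ii)} If $L\in H$ does not have the eigenvalue $1$, every $(v,L)\in G$ has exactly one fixed point on $V$ and is conjugate to $(0,L)$ by a translation.
\emph{(iii)} Each $C_i$ is the set of all elements of $G$ whose linear part lies in the $H$-class of its given representative. The linear parts of elements of $C_1,C_2$ have the form $\zeta D(b)\sigma$, $\zeta^{-1}D(b)\sigma^{-1}$; those of $C_3,C_4$ are the $D(b)$ with $b\in\langle u\rangle$, resp.\ $b\in\langle u\rangle a$.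
\end{lemma}
\begin{proof}
(i) We have $(D(b)\sigma^{\pm1})^\ell=D\bigl(b\sum_{i=0}^{\ell-1}u^{\pm i}\bigr)\sigma^{\pm\ell}=I$. So $y=\zeta^{\pm1}D(b)\sigma^{\pm1}$ satisfies $y^\ell=\zeta^{\pm\ell}I$, and $\zeta^\ell\ne1$ because the prime $m\equiv 1\bmod \ell$ does not divide $\ell$. Hence $y$ has no eigenvalue $1$. The eigenvalues $\zeta^{bu^i}$ of $D(b)$ differ from $1$ if $b\ne0$. (ii) The equation $Lw+v=w$ has the unique solution $w=(1-L)^{-1}v$; conjugating by the translation that moves $w$ to $0$ gives $(0,L)$. (iii) The first claim follows from (i) and (ii). Conjugation in $H$ fixes the scalar part, takes $\sigma^{\pm1}$ to elements $D(b)\sigma^{\pm1}$, and takes $D(b)$ to the elements $D(u^ib)$.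
\end{proof}

\begin{lemma}\label{lem:nocusp}
No $\mathbf g\in\mathrm{Ni}(G,\mathbf C)$ has both $\langle g_2,g_3\rangle$ and $\langle g_1,g_4\rangle$ of order prime to $p$. So there is no g-$p'$ cusp at level $0$, and hence no g-$p'$ cusp branch.
\end{lemma}
\begin{proof}
Put $z=g_2g_3=(g_4g_1)^{-1}$. We claim that its linear part does not have the eigenvalue $1$.
\begin{itemize}
\item If $\{g_2,g_3\}$ contains exactly one of the two entries assigned to $C_1$ and $C_2$, the linear part of $z$ has the form $\zeta D(b)\sigma$ or $\zeta^{-1}D(b)\sigma^{-1}$. Lemma~\ref{lem:eigen}(i) applies.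
\item Otherwise one of the pairs $(g_2,g_3)$, $(g_4,g_1)$ consists of the entries assigned to $C_3$ and $C_4$. Then $z$ or $z^{-1}$ has linear part $D(b+b')$ with $b\in\langle u\rangle$ and $b'\in\langle u\rangle a$. By \eqref{eq:a}, $b+b'\neq0$, and Lemma~\ref{lem:eigen}(i) applies again.
\end{itemize}
So $z$ fixes exactly one point of $V$. If $A=\langle g_2,g_3\rangle$ and $B=\langle g_1,g_4\rangle$ were $p'$-groups, each would fix a point, and since $z\in A\cap B$ both points would be the one fixed by $z$. Then $G=\langle A,B\rangle$ would fix a point, but $G$ contains all translations.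
\end{proof}

\begin{remark}
The condition $a\notin-\langle u\rangle$ cannot be dropped. If $a\in-\langle u\rangle$, then $C_4=C_3^{-1}$, and always $C_2=C_1^{-1}$. Let $g=(0,\zeta\sigma)$ and let $g'\in C_3$ have linear part $D(1)$ and fixed point $f\ne0$. Since $(\zeta\sigma)^\ell=\zeta^\ell I$ generates $\langle\zeta I\rangle$, the linear parts of $g,g'$ generate $H$, so $g,g'$ generate $G$ by Lemma~\ref{lem:fix}(ii), and $(g,g',g'^{-1},g^{-1})$ represents an H-M cusp.
\end{remark}

\section{Real points for odd $p$}\label{sec:real}

We first translate real structures into group theory, then find one at level $0$, and then lift it.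

\subsection{Real pairs}\label{sec:pairs}
For $\ell=2$ and $a=2$ the classes of Section~\ref{sec:construction} satisfy $C_1^{-1}=C_2\ne C_1$, $C_3^{-1}=C_3$, $C_4^{-1}=C_4\ne C_3$, because $\sigma$ inverts $D(1)$ and the scalar part is a class invariant. Complex conjugation carries the inertia class at a branch point $d$ to the inverse class at $\bar d$. So in a real cover the branch points of $C_1$ and $C_2$ must be complex conjugate, and those of $C_3$ and $C_4$ real. We take
\[
\mathcal D=\{i,-i,-1,2\},\qquad U=\mathbb P^1\setminus\mathcal D,\qquad z_0=0,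
\]
and write $c$ for complex conjugation. Let $\bar{\mathbb H}$ be the closed upper half plane together with $\infty$, a closed disc (see Figure~\ref{fig:loops}).
\begin{itemize}
\item Let $x$ be a loop at $z_0$ in $\bar{\mathbb H}$ going once counterclockwise around $i$. Put $\bar x=c_*x$ and $x'=\bar x^{-1}$, a counterclockwise loop around $-i$.
\item Let $\delta$ (resp.\ $\delta'$) be the path in $\bar{\mathbb H}$ from $z_0$ to $\infty$ along the negative (resp.\ positive) real axis that passes slightly above $-1$ (resp.\ $2$). Put $\bar\delta=c\circ\delta$ and $\bar\delta'=c\circ\delta'$.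
\item Put $y_3=\delta\bar\delta^{-1}$ and $y_4=\bar\delta'\delta'^{-1}$. They go once counterclockwise around $-1$ and $2$.
\end{itemize}

\begin{figure}[ht]
\begin{tikzpicture}[scale=1.15,>=stealth]
\draw[gray] (-3.2,0)--(4.2,0);
\fill (0,1.3) circle (1.5pt) node[above]{\small $i$};
\fill (0,-1.3) circle (1.5pt) node[below]{\small $-i$};
\fill (-1.4,0) circle (1.5pt) node[below]{\small $-1$};
\fill (2.2,0) circle (1.5pt) node[below]{\small $2$};
\draw[->,thick] (0,0) .. controls (-0.8,0.7) and (-1.8,0.7) .. (-3.2,0.05);
\draw[->,thick,dashed] (0,0) .. controls (-0.8,-0.7) and (-1.8,-0.7) .. (-3.2,-0.05);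
\draw[->,thick] (0,0) .. controls (1,0.7) and (2.6,0.7) .. (4.2,0.05);
\draw[->,thick,dashed] (0,0) .. controls (1,-0.7) and (2.6,-0.7) .. (4.2,-0.05);
\node at (-2.1,0.65) {\small $\delta$};
\node at (-2.1,-0.65) {\small $\bar\delta$};
\node at (2.4,0.72) {\small $\delta'$};
\node at (2.4,-0.72) {\small $\bar\delta'$};
\draw[->] (0,0) .. controls (0.7,1.0) and (0.7,2.0) .. (0,2.0);
\draw (0,2.0) .. controls (-0.7,2.0) and (-0.7,1.0) .. (0,0);
\draw[->] (0,0) .. controls (-0.7,-1.0) and (-0.7,-2.0) .. (0,-2.0);
\draw (0,-2.0) .. controls (0.7,-2.0) and (0.7,-1.0) .. (0,0);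
\node at (0.75,1.7) {\small $x$};
\node at (-0.75,-1.7) {\small $x'$};
\fill (0,0) circle (2pt);
\node at (0.42,-0.1) {\small $z_0$};
\node at (-3.45,0) {\small $\infty$};
\node at (4.45,0) {\small $\infty$};
\end{tikzpicture}
\caption{The punctured sphere $\mathbb P^1\setminus\{i,-i,-1,2\}$ with base point $z_0=0$. The two ends of the real axis are the same point $\infty$. Complex conjugation reflects the picture in the real axis: it exchanges $\delta$ with $\bar\delta$ and $\delta'$ with $\bar\delta'$, and it takes $x$ to the inverse of $x'$. The loops $y_3=\delta\bar\delta^{-1}$ and $y_4=\bar\delta'\delta'^{-1}$ go counterclockwise around $-1$ and $2$.}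
\label{fig:loops}
\end{figure}

The group $\pi_1(\bar{\mathbb H}\setminus\{i,-1,2\},z_0)$ is infinite cyclic, generated by $x$. The loop $\delta\delta'^{-1}$ traverses the real circle leftwards, which is clockwise around the upper half plane; so $\delta\delta'^{-1}=x^{-1}$ and $\delta'=x\delta$. Hence $y_4=\bar x\bar\delta\,\delta^{-1}x^{-1}=x'^{-1}y_3^{-1}x^{-1}$, that is,
\begin{equation}\label{eq:rel}
x'y_4xy_3=1 .
\end{equation}
$U$ is glued from the two punctured closed half planes, with fundamental groups $\langle x\rangle$ and $\langle x'\rangle$, along two arcs, one containing $z_0$ and the other $\infty$. By van Kampen, $\pi_1(U,z_0)$ is free on $x$, $x'$ and the loop $y_3=\delta\bar\delta^{-1}$ that crosses both arcs. On these generators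
\begin{equation}\label{eq:conj}
c_*x=x'^{-1},\qquad c_*x'=x^{-1},\qquad c_*y_3=\bar\delta\delta^{-1}=y_3^{-1}.
\end{equation}
Sending $(x',y_4,x,y_3)$ to $(t_1,t_2,t_3,t_4)$ leads to the following definition.

\begin{definition}\label{def:pair}
A \emph{real pair} at level $k$ is $(t,h)$, where $t=(t_1,\dots,t_4)\in G_k^4$ generates $G_k$, has entries in the classes $\mathbf C$ (in some order) and satisfies $t_1t_2t_3t_4=1$, and where $h\in G_k$ satisfies $h^2=1$ and
\begin{equation}\label{eq:pair}
ht_1h^{-1}=t_3^{-1},\qquad ht_3h^{-1}=t_1^{-1},\qquad ht_4h^{-1}=t_4^{-1}.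
\end{equation}
\end{definition}

Then also $ht_2h^{-1}=t_2^{-1}$, for $t_2=t_1^{-1}t_4^{-1}t_3^{-1}$ gives $ht_2h^{-1}=t_3t_4t_1=t_2^{-1}$. Thus $\mathbf C$ is closed under inversion as soon as a real pair exists. In that case $\mathbb Q_{G,\mathbf C}$, a subfield of a cyclotomic field, is fixed by complex conjugation, so $\mathbb Q_{G,\mathbf C}\subset\mathbb R$.

\begin{proposition}\label{prop:cover}
A real pair $(t,h)$ at level $k$ determines a geometrically connected $G_k$-cover of $\mathbb P^1_{\mathbb R}$, with $G_k$ acting over $\mathbb R$, branched exactly over $\mathcal D$ and with canonical inertia classes $\mathbf C$. Compatible real pairs give compatible covers.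
\end{proposition}
\begin{proof}
Let $\Gamma=\pi_1(U,z_0)\rtimes\langle c\rangle$, with $c$ of order $2$ acting by $c_*$. Define $\Psi:\Gamma\to G_k$ by $(x',y_4,x,y_3)\mapsto t$, $c\mapsto h$. This is well defined: $x,x',y_3$ are free generators, \eqref{eq:rel} matches $t_1t_2t_3t_4=1$, \eqref{eq:conj} matches \eqref{eq:pair}, and $h^2=1$.

Besides $\pi_1(U,z_0)$, also $c$ acts on $\tilde U$, by the antiholomorphic lift of $c$ fixing $\tilde z_0$. Conjugation by it takes the deck transformation $\gamma$ to $c_*\gamma$, so $\Gamma$ acts on $\tilde U$. Let $N'=\ker\Psi$ and $N=N'\cap\pi_1(U,z_0)$, both normal in $\Gamma$. As $\Psi(\pi_1(U,z_0))=G_k$, we have $\pi_1(U,z_0)/N\cong G_k$ and $|\Gamma/N|=2|G_k|$, whereas $|\Gamma/N'|=|G_k|$; so $|N'/N|=2$. The normal subgroups $\pi_1(U,z_0)/N$ and $N'/N$ of $\Gamma/N$ intersect trivially, so they commute, and the generator of $N'/N$ acts antiholomorphically. Hence the connected $G_k$-cover $\tilde U/N$ of $U$ carries an antiholomorphic involution over $c$ that commutes with $G_k$. Its completion is a $G_k$-cover of $\mathbb P^1$ defined over $\mathbb R$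 together with its $G_k$-action. The inertia classes are those of the $t_i$, which are non-trivial, so the branch set is all of $\mathcal D$. All constructions commute with $G_{k+1}\to G_k$.
\end{proof}

\subsection{A real pair at level $0$}\label{sec:level0}
Let $p$ be odd and $\ell=2$ in Section~\ref{sec:construction}. So $\sigma$ is the swap on $V=\mathbb F_q^2$, $D(b)=\mathrm{diag}(\zeta^b,\zeta^{-b})$, $\sigma D(b)\sigma=D(-b)$, $|H|=2m^2$ and $a=2$. A product of two involutions is inverted by each of them; we use this to produce $t_4$. Let $j=(m+1)/2$, so $2j\equiv1\bmod m$, let $v_0=(1,-1)\in V$, and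
\[
h=(v_0,\sigma),\quad h_1=(0,\sigma D(1)),\quad t_3=(0,\zeta\sigma D(j)),\quad t_4=hh_1,\quad t_1=ht_3^{-1}h^{-1},\quad t_2=t_1^{-1}t_4^{-1}t_3^{-1}.
\]
(For $p=11$, $m=5$, $\zeta=3$ these are the maps of Section~\ref{sec:example}.)

\begin{lemma}\label{lem:level0}
$(t,h)$ is a real pair at level $0$.
\end{lemma}
\begin{proof}
\emph{Relations.} Since $\sigma v_0=-v_0$, $h^2=1$. Also $(\sigma D(1))^2=D(-1)D(1)=1$, so $h_1^2=1$ and $ht_4h^{-1}=h_1h=t_4^{-1}$. The other two relations of \eqref{eq:pair} hold by the choice of $t_1$ and $h^2=1$. By the choice of $t_2$ we have $t_2t_3t_4=t_1^{-1}t_4^{-1}t_3^{-1}t_3t_4=t_1^{-1}$, that is, $t_1t_2t_3t_4=1$.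

\emph{Classes.} By Lemma~\ref{lem:eigen}(iii) only linear parts matter. All $D(b)\sigma$ are conjugate to $\sigma$, since $D(e)\sigma D(-e)=D(2e)\sigma$ and $m$ is odd.
\begin{itemize}
\item $t_3$ has linear part $\zeta\sigma D(j)=\zeta D(-j)\sigma$, conjugate to $\zeta\sigma$. So $t_3\in C_1$.
\item $t_1$ has linear part $\sigma(\zeta\sigma D(j))^{-1}\sigma=(\zeta D(j)\sigma)^{-1}=\zeta^{-1}D(j)\sigma$. So $t_1\in C_2$.
\item $t_4$ has linear part $\sigma\cdot\sigma D(1)=D(1)$. So $t_4\in C_3$.
\item $t_2$ has linear part $\zeta D(j)\sigma\cdot D(-1)\cdot\zeta^{-1}\sigma D(j)=D(2j+1)=D(2)$. So $t_2\in C_4$.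
\end{itemize}

\emph{Generation.} The linear parts include $D(1)$ and $\zeta\sigma D(j)$, hence generate a group containing $\zeta\sigma$, $(\zeta\sigma)^2=\zeta^2I$, $\zeta I$ ($m$ is odd) and $\sigma$, which is $H$. The only fixed point of $t_3$ is $0$, and $t_4(0)=h(h_1(0))=h(0)=v_0\neq0$. Lemma~\ref{lem:fix}(ii) applies.
\end{proof}

\subsection{Lifting real pairs}
The next result holds for every $(G,\mathbf C)$ as in the introduction.

\begin{proposition}\label{prop:lift}
Let $p$ be odd. Every real pair $(t,h)$ at level $k$ lifts to a real pair at level $k+1$.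
\end{proposition}

There are three steps. The central obstruction to lifting the relation $t_1t_2t_3t_4=1$ is its own inverse, by the symmetry $h$, and so it vanishes. Then the lifts of $t$, up to conjugation by $M_k$, are counted by a power of $p$. Finally an involution on this odd set has a fixed point. Each step uses that $p$ is odd.

\begin{proof}
Write $M=M_k$ and let $I=\sum_{g\in G_k}(1-g)M$, a submodule of $M$. If $y_1,\dots,y_n$ generate $G_k$, then
\begin{equation}\label{eq:aug}
I=\sum_i(1-y_i)M .
\end{equation}
Indeed, let $I'$ be the right side, an additive group. The set of $g$ with $(1-g)M\subset I'$ is a subgroup, since $(1-gg')m=(1-g)g'm+(1-g')m$ and $(1-g^{-1})m=-(1-g)g^{-1}m$, and it contains the $y_i$.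

\emph{Step 1: no obstruction.} The group $E=G_{k+1}/I$ is a central extension of $G_k$ by $M/I$. Let $g\in G_k$ be a $p'$ element. The preimage of $\langle g\rangle$ in $E$ is abelian, being generated by a central subgroup and one more element, so it is the product of $M/I$ and a $p'$-group. Hence $g$ has a \emph{unique} $p'$ lift $\hat g\in E$, and by uniqueness $g\mapsto\hat g$ is compatible with inversion and conjugation. Let $o=\hat t_1\hat t_2\hat t_3\hat t_4\in M/I$ and let $\hat h\in E$ lift $h$. As $o$ is central, \eqref{eq:pair} and $ht_2h^{-1}=t_2^{-1}$ give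
\[
o=\hat ho\hat h^{-1}=\hat t_3^{-1}\hat t_2^{-1}\hat t_1^{-1}\hat t_4^{-1}
=\hat t_4\,(\hat t_4^{-1}\hat t_3^{-1}\hat t_2^{-1}\hat t_1^{-1})\,\hat t_4^{-1}=\hat t_4o^{-1}\hat t_4^{-1}=o^{-1}.
\]
So $o^2=1$, and $o=1$ since $M/I$ is a $p$-group with $p$ odd.

\emph{Step 2: counting lifts.} Let $\mathcal T$ be the set of $s=(s_1,\dots,s_4)$ such that $s_i\in G_{k+1}$ is a $p'$ lift of $t_i$ and $s_1s_2s_3s_4=1$. Fix $p'$ lifts $s_i^0$ of the $t_i$. By (SZ) the $p'$ lifts of $t_i$ are the elements
\[
ms_i^0m^{-1}=((1-t_i)m)\cdot s_i^0,\qquad m\in M,
\]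
and they are parametrized by $M/M^{t_i}$. The product of the lifts given by $m_1,\dots,m_4$ is
\[
\Lambda(m_1,\dots,m_4)\cdot s_1^0s_2^0s_3^0s_4^0,\qquad \Lambda(m_1,\dots,m_4)=\sum_i t_1\cdots t_{i-1}(1-t_i)m_i .
\]
Put $t_i'=(t_1\cdots t_{i-1})t_i(t_1\cdots t_{i-1})^{-1}$. Since $t_1\cdots t_{i-1}(1-t_i)=(1-t_i')t_1\cdots t_{i-1}$, the image of $\Lambda$ is $\sum_i(1-t_i')M$. The subgroup generated by the $t_i'$ contains $t_1=t_1'$, hence $t_2$, hence $t_3$, hence $t_4$; so it is $G_k$, and the image of $\Lambda$ is $I$ by \eqref{eq:aug}. The element $s_1^0s_2^0s_3^0s_4^0$ of $M$ maps to $o=1$ in $E$, so it lies in $I$. Hence $\mathcal T\neq\emptyset$. The $(m_1,\dots,m_4)$ that give elements of $\mathcal T$ form a coset of $\ker\Lambda$, so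
\[
|\mathcal T|=|\ker\Lambda|\Big/\prod_i|M^{t_i}|
\]
is a power of $p$. The group $M$ acts on $\mathcal T$ by simultaneous conjugation. By (Fr) the entries of any $s\in\mathcal T$ generate $G_{k+1}$, so every stabilizer is $M^{G_k}$ and all orbits have the same size. So $|\mathcal T/M|$ is a power of $p$; in particular it is odd.

\emph{Step 3: a fixed point.} By (SZ) for $\langle h\rangle$, of order at most $2$ and so prime to $p$, there is $\lambda\in G_{k+1}$ over $h$ with $\lambda^2=1$. Put $r(s)=(s_3^{-1},s_2^{-1},s_1^{-1},s_4^{-1})$ and
\[
\iota(s)=\lambda\,r(s)\,\lambda^{-1}\qquad(s\in\mathcal T).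
\]
By \eqref{eq:pair}, $\iota(s)$ lifts $t$, and its product is $\lambda(s_4s_1s_2s_3)^{-1}\lambda^{-1}=1$. So $\iota(s)\in\mathcal T$. As $r$ is an involution commuting with simultaneous conjugation and $\lambda^2=1$, we have $\iota^2=\mathrm{id}$. Since $\iota(msm^{-1})=m'\iota(s)m'^{-1}$ with $m'=\lambda m\lambda^{-1}$, $\iota$ induces a permutation of $\mathcal T/M$ whose square is the identity, and this set has odd size. So there are $s\in\mathcal T$ and $m\in M$ with $\iota(s)=msm^{-1}$. Put $\lambda'=m^{-1}\lambda$. Then
\[
\lambda'\,r(s)\,\lambda'^{-1}=s .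
\]
Applying $r$ gives $\lambda's\lambda'^{-1}=r(s)$, so $\lambda'^2$ commutes with all $s_i$, which generate $G_{k+1}$. Thus $\lambda'^2$ is central; it lies in $M$ since $h^2=1$. Let $w=(\lambda'^2)^{(p+1)/2}$. It is central, and $w^2=(\lambda'^2)^{p+1}=\lambda'^2$ as $M$ has exponent dividing $p$. So $\tilde h=\lambda'w^{-1}$ lifts $h$, satisfies $\tilde h^2=1$, and acts by conjugation as $\lambda'$ does. Hence $\tilde hs_1\tilde h^{-1}=s_3^{-1}$, $\tilde hs_3\tilde h^{-1}=s_1^{-1}$, $\tilde hs_4\tilde h^{-1}=s_4^{-1}$. The $s_i$ lie in the lifted classes, being $p'$ lifts. So $(s,\tilde h)$ is a real pair lifting $(t,h)$.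
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $(G,\mathbf C)$ as in Section~\ref{sec:level0}. By Lemma~\ref{lem:setup} the hypotheses on $G$ hold. By Lemma~\ref{lem:level0} there is a real pair at level $0$; so $\mathrm{Ni}(G,\mathbf C)\ne\emptyset$, and $\mathbb Q_{G,\mathbf C}\subset\mathbb R$ by Section~\ref{sec:pairs}. Starting from this pair, Proposition~\ref{prop:lift} gives compatible real pairs $(t^{(k)},h^{(k)})$ at all levels, and Proposition~\ref{prop:cover} gives a projective system of $G_k$-covers over $\mathbb R$. By Section~\ref{sec:moduli} these are $\mathbb R$ points of the $\mathcal H(G_k,\mathbf C)^{\rm in}$ and give non-cusp $\mathbb R$ points of the $\mathcal H(G_k,\mathbf C)^{\rm in,rd}$, and the components through them form a component branch with $\mathbb R$ points at each level. By Lemma~\ref{lem:nocusp}, no cusp at level $0$ is a g-$p'$ cusp.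
\end{proof}

\section{Real points for $p=2$}\label{sec:two}

We prove Theorem~\ref{thm:C}. Let $p=2$. The contrast with Section~\ref{sec:real} lies in the element $h$: in the limit it becomes an element of ${}_2\tilde G$ whose square is central, and we show that such an element is trivial.

\begin{lemma}\label{lem:center}
The center of ${}_2\tilde G$ is trivial.
\end{lemma}
\begin{proof}
As $G$ is centerless, the center lies in $\ker_0$, hence in the center of $\ker_0$. The group $\ker_0$ is contained in a $2$-Sylow subgroup $P$ of ${}_2\tilde G$, which is free pro-$2$; so $\ker_0$ is free pro-$2$, of finite rank.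
\begin{itemize}
\item If $\ker_0$ has rank at least $2$, its center is trivial.
\item If $\ker_0$ has rank $1$, Schreier's formula $\mathrm{rank}(\ker_0)-1=(P:\ker_0)(\mathrm{rank}(P)-1)$ gives $\mathrm{rank}(P)=1$. So $G$ has a cyclic Sylow $2$-subgroup $P/\ker_0$, non-trivial as $2\mid|G|$. By Burnside's theorem $G$ has a normal $2$-complement, hence a quotient $\mathbb Z/2$, contradicting $2$-perfectness.
\item If $\ker_0=1$, the finite Sylow $2$-subgroup of $G={}_2\tilde G$ is free pro-$2$, hence trivial, contradicting $2\mid|G|$.\qedhere
\end{itemize}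
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
\emph{Real points as pairs $(\psi,h)$.} Let $O_k$ be the braid orbit of $\bar{\mathcal H}'_k$. By Section~\ref{sec:moduli}, an $\mathbb R$ point on the corresponding component of $\mathcal H(G_k,\mathbf C)^{\rm in}$ is a $G_k$-cover of $\mathbb P^1$ that is isomorphic, as a $G_k$-cover, to its complex conjugate. Its branch set satisfies $\mathcal D=c(\mathcal D)$. If $z_0\notin\mathcal D$ is real and the cover is given by $\psi:\pi_1(\mathbb P^1\setminus\mathcal D,z_0)\to G_k$, its conjugate is given by $\psi\circ c_*$, since a path lifts to the conjugate cover as its mirror image lifts to the cover. So there is $h\in G_k$ with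
\begin{equation}\label{eq:psih}
\psi(c_*\gamma)=h\psi(\gamma)h^{-1}\qquad\text{for all }\gamma .
\end{equation}
The set $\mathcal D$ has one of three types: (a) four real points; (b) two real points and a conjugate pair; (c) two conjugate pairs. For each type fix a model $(\mathcal D,z_0)$ with $z_0$ real, and in types (a), (b) with $z_0$ on an arc of $\mathbb P^1(\mathbb R)\setminus\mathcal D$ ending at some real $d\in\mathcal D$. Any $\mathcal D$ of the type is carried to the model by an orientation-preserving homeomorphism of the sphere commuting with $c$: take an orientation-preserving homeomorphism of the closed disc formed by the upper half plane and $\mathbb P^1(\mathbb R)$ that matches the points on its boundary (at most four, in cyclic order) and in its interior (at most two), and reflect. Such a homeomorphism carries classical generators to classical generators, so it preserves the braid orbit of the cover; it also preserves \eqref{eq:psih}.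

\emph{Passage to the limit.} Let $\mathcal R_k$ be the set of triples (type, $\psi$, $h$) where $\psi$ is a surjection from $\pi_1(\mathbb P^1\setminus\mathcal D,z_0)$, for the model of the type, onto $G_k$ sending classical generators into $O_k$, and $h\in G_k$ satisfies \eqref{eq:psih}. It is finite, since $\pi_1$ is finitely generated, and non-empty by hypothesis. Reduction $G_{k+1}\to G_k$ makes the $\mathcal R_k$ a projective system, so $\varprojlim\mathcal R_k\neq\emptyset$. An element of the limit is a fixed type, a homomorphism $\psi:\pi_1\to{}_2\tilde G$ with dense image that represents $O_k$ at every level, and $h\in{}_2\tilde G$ with \eqref{eq:psih}. As $c_*^2=1$, $h^2$ commutes with the image of $\psi$ and so is central. By Lemma~\ref{lem:center}, $h^2=1$. As the $2$-Sylow subgroups of ${}_2\tilde G$ are torsion-free, $h=1$. Hence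
\[
\psi\circ c_*=\psi .
\]

\emph{Types \textup{(a)} and \textup{(b)} do not occur.} Let $y$ be the loop from $z_0$ along the real axis towards $d$, past $d$ on one side of the axis to a real point just beyond $d$, and back along the mirror image. Then $c_*y=y^{-1}$, so $\psi(y)^2=1$. At each level $\psi(y)$ or its inverse lies in one of the classes $\mathbf C$, so $\psi(y)$ has odd order; hence it is $1$, contradicting the non-triviality of the classes.

\emph{Type \textup{(c)}.} Let $\gamma_1,\gamma_2$ be standard counterclockwise loops around the two branch points in the upper half plane, inside the closed upper half plane, with $\gamma_1\gamma_2$ homotopic there to the real circle traversed from $z_0$. This circle is fixed pointwise by $c$, so $c_*(\gamma_1\gamma_2)=\gamma_1\gamma_2$. Reflection reverses orientation and the order of the arcs at $z_0$, so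
\[
\bigl(\gamma_1,\ \gamma_2,\ (c_*\gamma_2)^{-1},\ (c_*\gamma_1)^{-1}\bigr)
\]
are classical generators: all go counterclockwise, and the product is $\gamma_1\gamma_2\,(c_*(\gamma_1\gamma_2))^{-1}=1$. Under $\psi$ they go to $(t_1,t_2,t_2^{-1},t_1^{-1})$, where $t_i=\psi(\gamma_i)$. Reducing to the levels $k$ we get compatible H-M representatives in the orbits $O_k$, that is, an H-M cusp branch with image $B'$.
\end{proof}

\section{$\ell$-adic points}\label{sec:ladic}

We prove Theorem~\ref{thm:B}. Let $p\neq\ell$ be arbitrary primes and $G,\mathbf C$ as in Section~\ref{sec:construction}.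

\subsection{Three $p'$-groups}\label{sec:three}
Let
\[
Q=\langle\alpha\rangle\times\langle\sigma\rangle\cong C_m\times C_\ell,\qquad
\Delta=\langle\gamma\rangle\rtimes\langle\sigma\rangle\cong C_m\rtimes C_\ell,\quad \sigma\gamma\sigma^{-1}=\gamma^u .
\]
Let $f=(1,\dots,1)\in V$, so $\sigma f=f$. Define homomorphisms $\theta_0:Q\to G$ and $\theta_0',\theta_0'':\Delta\to G$ by $\sigma\mapsto(0,\sigma)$ in all three cases and
\[
\theta_0(\alpha)=(0,\zeta I),\qquad \theta_0'(\gamma)=(0,D(1)),\qquad \theta_0''(\gamma)=(f,1)(0,D(a))(f,1)^{-1}.
\]
The last one is a homomorphism because $(0,\sigma)$ commutes with the translation $(f,1)$. All three are injective. The images generate $G$ by Lemma~\ref{lem:fix}(ii): their linear parts include $\zeta I$, $D(1)$, $\sigma$, and $(0,\zeta I)$ fixes only $0$ while $\theta_0''(\gamma)$ fixes only $f\neq0$.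

$Q$ and $\Delta$ are $p'$-groups. By (SZ) a homomorphism from either of them to $G_k$ lifts to $G_{k+1}$, and any two lifts of a homomorphism from $\langle\sigma\rangle$ are $M_k$-conjugate. So we can lift $\theta_k$, and then $\theta_k',\theta_k''$, conjugating the latter lifts by elements of $M_k$ so that they agree with the first on $\langle\sigma\rangle$. Inductively we obtain compatible homomorphisms
\[
\theta_k:Q\to G_k,\qquad \theta_k',\theta_k'':\Delta\to G_k,
\]
agreeing on $\langle\sigma\rangle$. They are injective, since they are so at level $0$, and by (Fr) their images generate $G_k$. It remains to realize this amalgam geometrically: we want a $Q$-cover branched at two points and two $\Delta$-covers, each contributing one further branch point, which over suitable circles are all induced from a cover of group $\langle\sigma\rangle$.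

\subsection{The field and the circles}\label{sec:field}
Let $\xi\in\bar{\mathbb Q}\subset\bar K$ be the primitive $m\ell$-th root of unity $e^{2\pi i/m\ell}$, and put $\varepsilon=\xi^m$, $\eta=\xi^\ell$, of orders $\ell$ and $m$. Let $\varpi^2=\varepsilon-1$, let $\tau_0$ be a root of unity of order $N>1$ prime to $m\ell$, and $\tau=\tau_0^m$. Let $K$ be any finite extension of $\mathbb Q_\ell$ containing $\xi,\varpi,\tau_0$. Since the elements of $\mathbf C$ have order dividing $m\ell$, we have $\mathbb Q_{G,\mathbf C}\subset\mathbb Q(\xi)\subset K$. Put $\rho=|\varpi|=|\varepsilon-1|^{1/2}$. Then: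
\begin{itemize}
\item $|\varepsilon^j-1|=|\varepsilon-1|$ for $\ell\nmid j$, and $|\varepsilon-1|<\rho<1$, because $\varepsilon$ has order $\ell$, the residue characteristic;
\item $|\tau-1|=|\tau^\ell-1|=1$, because $\tau$ and $\tau^\ell$ have order $N>1$, prime to the residue characteristic.
\end{itemize}

Let $s=w^\ell$, so $s-1=\prod_j(w-\varepsilon^j)$, with $j\in\mathbb Z/\ell$ here and below. If $|w-1|\ge\rho$, then $|w-\varepsilon^j|=|w-1|$ for all $j$, and $|s-1|=|w-1|^\ell$. If $|w-1|<\rho$, then $|w-\varepsilon^j|\le\max(|w-1|,|\varepsilon-1|)<\rho$, and $|s-1|<\rho^\ell$. Hence the preimages under $w\mapsto s$ of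
\[
S_3=\{|s-1|\le\rho^\ell\}\quad\text{and of its circle}\quad\{|s-1|=\rho^\ell\}
\]
are $\{|w-1|\le\rho\}$ and $A_3=\{|w-1|=\rho\}$. Scaling by $\tau$, the preimages of $S_4=\{|s-\tau^\ell|\le\rho^\ell\}$ and of its circle are $\{|w-\tau|\le\rho\}$ and $A_4=\{|w-\tau|=\rho\}$. The action $w\mapsto\varepsilon w$ preserves $A_3$ and $A_4$, which are geometrically connected and are étale $C_\ell$-covers of the circles below. Here $\rho>|\varepsilon-1|$ is essential: for a radius below $|\varepsilon-1|$ the discs of that radius around the $\varepsilon^j$ are disjoint and are permuted by $w\mapsto\varepsilon w$.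

Let $S_0=\{s:|s-1|\ge\rho^\ell,\ |s-\tau^\ell|\ge\rho^\ell\}\cup\{\infty\}$. Then $\{S_0,S_3,S_4\}$ is an admissible affinoid covering of $\mathbb P^1_s$ (note $\rho^\ell=|\varpi^\ell|$), $S_3\cap S_4=\emptyset$ as $|1-\tau^\ell|=1$, and $S_0\cap S_3$, $S_0\cap S_4$ are the two circles.

\emph{Notation.} Let $A$ and $A'$ be finite groups, $\theta:A\to A'$ an injective homomorphism, and $X$ a space with left $A$-action. Then $\mathrm{Ind}_{A,\theta}^{A'}X$ is the quotient of $A'\times X$ by $(g\theta(q),x)\sim(g,qx)$, $q\in A$, with $A'$ acting by left multiplication; $[g,x]$ is the class of $(g,x)$. It is a disjoint union of copies of $X$. If an $A$-space is a disjoint union of (open and closed) pieces permuted transitively by $A$, it is $\mathrm{Ind}_{A_X}^A X$ for any one piece $X$ with stabilizer $A_X$. Induction is transitive.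

\subsection{The $Q$-cover}\label{sec:Q}
Consider $\mathbb P^1_v\to\mathbb P^1_s$, $s=v^{m\ell}$, with $w=v^m$. It is cyclic with generator $\kappa:v\mapsto\xi v$. We identify its group with $Q$ by $\kappa=\alpha\sigma$. Let $e\equiv1\bmod\ell$, $e\equiv0\bmod m$. Then $\sigma=\kappa^e$ acts by $v\mapsto\xi^ev$ and $w\mapsto\xi^{me}w=\varepsilon w$, and $\xi^e$ has order $\ell$, so $|\xi^e-1|<1$. The element $\alpha$ fixes $w$ and generates the group of $\mathbb P^1_v\to\mathbb P^1_w$.

Over $\{|w-1|\le\rho\}\supset A_3$ the equation $v^m=w$ splits: $v=\eta^iw^{1/m}$, where $w^{1/m}$ is the binomial series in $w-1$, convergent and with $|w^{1/m}-1|<1$ since $m$ is an $\ell$-adic unit. As $|\eta^i-1|=1$ for $m\nmid i$, the component $v=w^{1/m}$ is characterized by $|v-1|<1$. It is $\sigma$-stable, since $|\xi^ev-1|\le\max(|v-1|,|\xi^e-1|)<1$, while $\alpha$ permutes the $m$ components simply transitively. So over the first circle the $Q$-cover is $\mathrm{Ind}_{\langle\sigma\rangle}^QA_3$.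

Over $\{|w-\tau|\le\rho\}\supset A_4$ we have $v=\eta^i\tau_0(w/\tau)^{1/m}$. The component with $i=0$ is characterized by $|v-\tau_0|<1$ and is $\sigma$-stable, since $|\xi^ev-\tau_0|\le\max(|v-\tau_0|,|\xi^e-1|)<1$. So over the second circle the $Q$-cover is $\mathrm{Ind}_{\langle\sigma\rangle}^QA_4$.

\subsection{The $\Delta$-covers}\label{sec:Delta}
We need a $\Delta$-cover of $\mathbb P^1_s$ that is the given $C_\ell$-cover $w\mapsto s$ modulo $\langle\gamma\rangle$, is branched over $s=1$ with inertia $\langle\gamma\rangle$ at a point over $w=1$, and whose $\gamma$-part splits outside the disc $|w-1|<\rho$. Choose integers $c_j\equiv u^j\bmod m$ ($j\in\mathbb Z/\ell$) with $\sum_jc_j=0$; this is possible as $\sum_ju^j\equiv0\bmod m$. Put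
\[
F(w)=\prod_j(w-\varepsilon^j)^{c_j}
\]
and let $Z$ be the smooth projective curve $y^m=F(w)$. As $c_0\equiv1\bmod m$ and $m$ is prime, $F$ is not an $m$-th power in $\bar K(w)$ and $Z$ is geometrically irreducible. Let $\gamma(w,y)=(w,\eta y)$. With $d_j=(c_{j+1}-uc_j)/m\in\mathbb Z$ put
\[
\sigma(w,y)=\Bigl(\varepsilon w,\ y^u\prod_j(w-\varepsilon^j)^{d_j}\Bigr).
\]

\begin{lemma}\label{lem:Z}
The maps $\gamma,\sigma$ are automorphisms of $Z$ and make $Z\to\mathbb P^1_s$ a Galois cover with group $\Delta$. The point $(w,y)=(\infty,1)$ of $Z$ is fixed by $\sigma$.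
\end{lemma}
\begin{proof}
Using $\sum_jc_j=0$ we compute
\[
F(\varepsilon w)=\varepsilon^{\sum c_j}\prod_j(w-\varepsilon^{j-1})^{c_j}=\prod_j(w-\varepsilon^j)^{c_{j+1}}=F(w)^u\prod_j(w-\varepsilon^j)^{md_j}.
\]
So $\sigma$ is a morphism $Z\to Z$ over $w\mapsto\varepsilon w$. Comparing degrees over $\mathbb P^1_w$, it has degree $1$ and is an automorphism. Also $\sigma\gamma(w,y)=\bigl(\varepsilon w,\eta^uy^u\prod_j(w-\varepsilon^j)^{d_j}\bigr)=\gamma^u\sigma(w,y)$. Since $\sum_jc_j=0$, we have $F(\infty)=1$, and $Z$ is unramified over $w=\infty$ with points $(\infty,\eta^i)$. Since also $\sum_jd_j=0$, $\sigma$ fixes $(\infty,1)$. Finally $\sigma^\ell$ acts trivially on $w$, so it is a power of $\gamma$ fixing $(\infty,1)$, and hence $\sigma^\ell=1$. The group generated by $\gamma$ and $\sigma$ is thus $\Delta$, of order $m\ell=\deg(Z\to\mathbb P^1_s)$.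
\end{proof}

Let $W=\{|w-1|\ge\rho\}\cup\{\infty\}$, which is stable under $w\mapsto\varepsilon w$ since its complement is. On $W$
\[
F=\prod_j\Bigl(1-\frac{\varepsilon^j-1}{w-1}\Bigr)^{c_j},\qquad \Bigl|\frac{\varepsilon^j-1}{w-1}\Bigr|\le\frac{|\varepsilon-1|}{\rho}<1 .
\]
So $F$ has a binomial-series $m$-th root $y_{\rm can}$ on $W$ with $y_{\rm can}(\infty)=1$, and the part $Z|_W$ of $Z$ over $W$ is the disjoint union of the $m$ copies $\{y=\eta^iy_{\rm can}\}$ of $W$. They are permuted simply transitively by $\gamma$, and $\sigma$ preserves the one containing $(\infty,1)$. Hence over the circle $\{|s-1|=\rho^\ell\}$ the cover $Z$ is $\mathrm{Ind}_{\langle\sigma\rangle}^\Delta A_3$, with $A_3$ the piece $y=y_{\rm can}$.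

Let $Z_4:\ y^m=F(w/\tau)$ be the pullback of $Z$ under $w\mapsto w/\tau$, with the transported $\Delta$-action. Since $w\mapsto w/\tau$ commutes with $w\mapsto\varepsilon w$, over the circle $\{|s-\tau^\ell|=\rho^\ell\}$ it is $\mathrm{Ind}_{\langle\sigma\rangle}^\Delta A_4$.

\subsection{Gluing}\label{sec:glue}
Write $X|_S$ for the part of a cover $X\to\mathbb P^1_s$ over $S\subset\mathbb P^1_s$. Put over $S_0,S_3,S_4$ respectively
\[
\mathrm{Ind}_{Q,\theta_k}^{G_k}\bigl(\mathbb P^1_v|_{S_0}\bigr),\qquad
\mathrm{Ind}_{\Delta,\theta_k'}^{G_k}\bigl(Z|_{S_3}\bigr),\qquad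
\mathrm{Ind}_{\Delta,\theta_k''}^{G_k}\bigl(Z_4|_{S_4}\bigr).
\]
Since $\theta_k,\theta_k',\theta_k''$ agree on $\langle\sigma\rangle$, both restrictions to the first circle are $\mathrm{Ind}_{\langle\sigma\rangle}^{G_k}A_3$, and both restrictions to the second are $\mathrm{Ind}_{\langle\sigma\rangle}^{G_k}A_4$. Glue by the identity. The result is a finite rigid $G_k$-cover of $\mathbb P^{1,\rm an}_K$. By rigid GAGA (Kiehl; Köpf) it is algebraic: a smooth $G_k$-cover $Y_k\to\mathbb P^1_K$, with $G_k$ acting over $K$. By functoriality of induction $Y_k=Y_{k+1}/M_k$.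

\begin{lemma}\label{lem:conn}
$Y_k$ is geometrically connected.
\end{lemma}
\begin{proof}
Work over a completed algebraic closure. The connected curve $Z$ is the union of $Z|_{S_3}$ and the $m$ closed discs of $Z|_W$, each meeting $Z|_{S_3}$ in a connected circle. If $Z|_{S_3}$ were a union of two non-empty disjoint clopen parts, then adding to each part the discs whose circles it contains would disconnect $Z$. So $Z|_{S_3}$ is connected, and so is $Z_4|_{S_4}$, which is isomorphic to it. The same argument applies to $\mathbb P^1_v|_{S_0}$, since $\mathbb P^1_v|_{S_3}$ and $\mathbb P^1_v|_{S_4}$ consist of $m$ closed discs each, by Section~\ref{sec:Q}.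

The component $Y'$ of $Y_k$ containing $[1,\mathbb P^1_v|_{S_0}]$ contains $[1,Z|_{S_3}]$ and $[1,Z_4|_{S_4}]$, which are glued to it along $[1,A_3]$ and $[1,A_4]$. For $q\in Q$ we have $\theta_k(q)[1,x]=[1,qx]$, so $Y'$ is stable under $\theta_k(Q)$, and in the same way under $\theta_k'(\Delta)$ and $\theta_k''(\Delta)$. These generate $G_k$. As $Y_k$ is covered by the $G_k$-translates of the three pieces, $Y'=Y_k$.
\end{proof}

\begin{lemma}\label{lem:branch}
$Y_k\to\mathbb P^1_s$ is branched exactly over $s=0,\infty,1,\tau^\ell$, with canonical inertia classes $C_1,C_2,C_3,C_4$.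
\end{lemma}
\begin{proof}
The cover $\mathbb P^1_v\to\mathbb P^1_s$ is branched exactly over $0$ and $\infty$, which lie in $S_0$. The cover $Z\to\mathbb P^1_w$ is ramified exactly over the $\varepsilon^j$, and $w\mapsto s$ is étale over $S_3$; so over $S_3$ only $s=1$ is a branch point. Likewise over $S_4$ only $s=\tau^\ell$ is one. If $P$ is a point of one of the three covers and $q$ is its canonical generator, then the canonical generator at $[1,P]\in Y_k$ is the image of $q$ in $G_k$, because $\theta_k,\theta_k',\theta_k''$ are injective.
\begin{itemize}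
\item At $v=0$, with uniformizer $v$, the canonical generator is $\kappa=\alpha\sigma$. Its image $\theta_k(\alpha\sigma)$ is a $p'$ lift of $(0,\zeta\sigma)$: class $C_1$.
\item At $v=\infty$, with uniformizer $1/v$, it is $\kappa^{-1}$, mapped to a $p'$ lift of $(0,\zeta^{-1}\sigma^{-1})$: class $C_2$.
\item At the point of $Z$ over $w=1$, let $\pi$ be a uniformizer; then $\pi^m=\text{unit}\cdot(w-1)$ and $y=\text{unit}\cdot\pi^{c_0}$. The stabilizer is $\langle\gamma\rangle$, and the canonical generator multiplies $\pi$ by $\eta=e^{2\pi i/m}$ to first order, so it multiplies $y$ by $\eta^{c_0}=\eta$. It is $\gamma$, and $\theta_k'(\gamma)$ is a $p'$ lift of $(0,D(1))$: class $C_3$.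
\item In the same way, at the point of $Z_4$ over $w=\tau$ it is $\gamma$, and $\theta_k''(\gamma)$ is a $p'$ lift of a conjugate of $(0,D(a))$: class $C_4$.\qedhere
\end{itemize}
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By Lemmas~\ref{lem:conn} and~\ref{lem:branch} and Section~\ref{sec:moduli}, the covers $Y_k$ give a projective system of $K$ points on the $\mathcal H(G_k,\mathbf C)^{\rm in}$, hence of non-cusp $K$ points on the $\mathcal H(G_k,\mathbf C)^{\rm in,rd}$; in particular $\mathrm{Ni}(G,\mathbf C)\neq\emptyset$, and with Lemma~\ref{lem:setup} all hypotheses on $(G,\mathbf C)$ hold. The components through these points form a component branch with $K$ points at each level. By Lemma~\ref{lem:nocusp} there is no g-$p'$ cusp at level $0$. For $\ell=2$ and $p$ odd, $(G,\mathbf C)$ is that of Section~\ref{sec:level0}, with the same $m$.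
\end{proof}

\begin{thebibliography}{9}

\bibitem{BFr02} BFr02, \S6.1.

\bibitem{FJ} Fried--Jarden, \emph{Field Arithmetic}, chapter on projective groups and Frattini covers.

\bibitem{London5} \emph{Galois Closure Groups: Outline Proof Of The Main Conjecture For $r = 4$; Variants Of The Regular Inverse Galois Problem; Serre's Open Image Theorem},
\texttt{http://www.math.uci.edu/\%257Emfried/\allowbreak talklist-mt/\allowbreak London5-SerreOIT.pdf}

\end{thebibliography}

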